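\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem{remark}[theorem]{Remark}
\numberwithin{equation}{section}

\title{The Thom spectra $Mj_2$ and $Mj_3$ do not split over $kO$ and $\mathrm{tmf}$}


\begin{abstract}
Let $Mj_r$ be the $\mathcal E_\infty$ Thom spectrum over the free infinite loop space on the $(2^{r+1}-1)$-skeleton of $BO\langle 2^r\rangle$. By a theorem of Steinberger, $Mj_1$ is a wedge of suspensions of $H\mathbb Z$ and $H\mathbb Z/2^k$. It was conjectured that $Mj_2$ is a wedge of $kO$-module spectra and that $Mj_3$ is a wedge of $\mathrm{tmf}$-module spectra. We disprove both statements: there is not even a unit-preserving map of spectra $kO\to Mj_2$ or $\mathrm{tmf}\to Mj_3$. The obstruction is the ring structure of complex $K$-homology modulo $2$. We also show that every map from a suspension of $kO$ to $Mj_2$, or of $\mathrm{tmf}$ to $Mj_3$, is zero on rational homotopy.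
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Everything is $2$-local, $S$ is the $2$-local sphere, and $H_*(-)$, $H^*(-)$ have $\mathbb F_2$ coefficients.

\subsection{The spectra $Mj_r$}

Let $2,\eta,\nu,\sigma$ be the Hopf invariant one elements in $\pi_0,\pi_1,\pi_3,\pi_7$ of the sphere. The first three occur as attaching maps in the bottom skeleta of the infinite loop spaces $BO\langle2\rangle=BSO$, $BO\langle4\rangle=BSpin$ and $BO\langle8\rangle=BString$:
\[
BSO^{[3]}=S^2\cup_2e^3,\qquad BSpin^{[7]}=S^4\cup_\eta e^6\cup_2e^7,\qquad BString^{[15]}=S^8\cup_\nu e^{12}\cup_\eta e^{14}\cup_2e^{15}.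
\]
Write $A$ for the skeleton $BO\langle2^r\rangle^{[2^{r+1}-1]}$, $r=1,2,3$, and $Q=\Omega^\infty\Sigma^\infty$. The inclusion of $A$ extends uniquely to an infinite loop map $j_r\colon QA\to BO\langle2^r\rangle$, and $Mj_r$ is the Thom spectrum of $QA\xrightarrow{j_r}BO\langle2^r\rangle\to BO$. It is an $\mathcal E_\infty$ ring spectrum. Its homology is the polynomial algebra
\begin{equation}\label{eq:homology}
H_*(Mj_r)=\mathbb F_2[\,Q^Ix_e : I \text{ admissible, } I=\emptyset\text{ or }\operatorname{exc}(I)>e\,],
\end{equation}
where $e$ runs through the dimensions of the cells of $A$ ($e=2,3$; $e=4,6,7$; $e=8,12,14,15$), $x_e$ comes from the $e$-cell, $Q^I=Q^{i_1}\cdots Q^{i_k}$ is an iterated Dyer--Lashof operation and $\operatorname{exc}(I)=i_1-i_2-\dots-i_k$.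

Let $\mathcal A_*=\mathbb F_2[\zeta_1,\zeta_2,\dots]$ be the dual Steenrod algebra, $\zeta_i$ being the conjugate of Milnor's generator, $|\zeta_i|=2^i-1$. There are $\mathcal E_\infty$ maps $Mj_r\to H\mathbb F_2$ whose images in homology are
\begin{align*}
\mathbb F_2[\zeta_1^2,\zeta_2,\zeta_3,\dots]&\cong H_*(H\mathbb Z)&&(r=1),\\
\mathbb F_2[\zeta_1^4,\zeta_2^2,\zeta_3,\zeta_4,\dots]&\cong H_*(kO)&&(r=2),\\
\mathbb F_2[\zeta_1^8,\zeta_2^4,\zeta_3^2,\zeta_4,\zeta_5,\dots]&\cong H_*(\mathrm{tmf})&&(r=3).
\end{align*}
The classes $x_e$ go, in order, to the first $r+1$ generators in these lists; for instance $x_4\mapsto\zeta_1^4$, $x_6\mapsto\zeta_2^2$, $x_7\mapsto\zeta_3$ for $r=2$. Here $kO$ is connective real $K$-theory and $\mathrm{tmf}$ is connective topological modular forms.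

\subsection{The conjecture}

Steinberger proved that $Mj_1$ is a wedge of suspensions of $H\mathbb Z$ and $H\mathbb Z/2^k$ for various $k\ge1$. The following analogue was proposed in \cite{source}.

\medskip\noindent\textbf{Conjecture.} \emph{$Mj_2$ is a wedge of $kO$-module spectra, and $Mj_3$ is a wedge of $\mathrm{tmf}$-module spectra.}

\medskip\noindent Here ``is a wedge of'' means that the underlying spectrum is equivalent to a wedge of suspensions of modules over the ring spectrum $kO$, respectively $\mathrm{tmf}$.

The simplest invariants speak for it. From now on $r\in\{2,3\}$, $R=Mj_r$, and $E=kO$ for $r=2$, $E=\mathrm{tmf}$ for $r=3$. The image of $H_*(R)$ in $\mathcal A_*$ is isomorphic to $H_*(E)$. In degrees below $2^{r+1}$ the homologies of $R$ and $E$ have the same dimensions. The rational homotopy groups of $R$ and $E$ have the same dimensions in all degrees, see \eqref{eq:rational}. So one would guess that a copy of $E$ splits off at the unit of $R$. This is wrong.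

We use ``$E$-module'' in the weakest sense: a spectrum $X$ with a map $E\wedge X\to X$ whose composite with $X=S\wedge X\to E\wedge X$ is homotopic to the identity. No associativity is required. Suspensions and wedges of $E$-modules are $E$-modules, and so is any spectrum equivalent to an $E$-module. A map between spectra that have units is called \emph{unital} if it preserves the units. If $R$ is an $E$-module, then $E=E\wedge S\to E\wedge R\to R$ is unital. So the conjecture would provide a unital map $E\to R$.

\begin{theorem}\label{thm:main}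
There is no unital map of spectra $kO\to Mj_2$, and none $\mathrm{tmf}\to Mj_3$. Hence both halves of the conjecture are false.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $(E,R)$ be $(kO,Mj_2)$ or $(\mathrm{tmf},Mj_3)$. For every $M\in\mathbb Z$, every map of spectra $\Sigma^ME\to R$ induces $0$ on $\pi_*\otimes\mathbb Q$. Consequently:
\begin{enumerate}
\item[(a)] every map from an $E$-module to $R$ is zero on $\pi_*\otimes\mathbb Q$;
\item[(b)] no nonzero multiple of $1\in\pi_0(R)$ extends over the unit $S\to E$;
\item[(c)] every wedge summand of $R$ that is an $E$-module has torsion homotopy.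
\end{enumerate}
\end{theorem}

Theorem~\ref{thm:strong} contains Theorem~\ref{thm:main}, and its proof does not use Section~\ref{sec:orientation}. We prove Theorem~\ref{thm:main} first because it needs less and shows the obstruction directly.

\subsection{The idea}

Let $K$ be periodic complex $K$-theory and $V=K_0(E)$. For $E=kO$ we shall see that $x^2=x$ for every $x\in V/2$. On the other hand, $K$-theory sees $R$ as a free $\mathcal E_\infty$ ring: modulo torsion, $K_0(R)$ is a polynomial ring $\mathbb Z_{(2)}[y]$ for $r=2$, where $y^2\ne y$ modulo $2$. For $r=3$ the ring $V/2$ is larger, but it is still at most ``one-dimensional'', while $K_0(R)$ modulo torsion is $\mathbb Z_{(2)}[y_1,y_2]$.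

These are statements about multiplication, and a unital map $s\colon E\to R$ is only additive. The bridge is a map in the other direction: the low-dimensional part of $s$ shows that the stable spherical fibration over $A$ is $E$-orientable, and the universal property of Thom spectra then yields an $\mathcal E_\infty$ map $j\colon R\to E$ with $js$ an equivalence. As the rational homotopy groups of $R$ and $E$ have the same size, $j$ identifies $K_0(R)$ modulo torsion with $V$ as a ring, which is absurd.

For Theorem~\ref{thm:strong} there is no map back. Instead we use the Adams operations, which are visible to any additive map: on the completion of $V$ the vectors fixed by some power of $\psi^3$ are dense, on that of $\mathbb Z_{(2)}[y_1,\dots,y_d]$ there are very few of them.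

\section{Conventions and facts used}\label{sec:facts}

Put $d=r-1$ and $m=2^{r+1}-1=\dim A$. We write $K_n(X)=\pi_n(K\wedge X)$ and $K_*=\mathbb Z_{(2)}[v^{\pm1}]$, $|v|=2$. We orient $K$ so that its formal group law is $x+y+vxy$. Rationally,
\begin{equation}\label{eq:Krational}
K_*(X)\otimes\mathbb Q=K_*\otimes\pi_*(X)\otimes\mathbb Q .
\end{equation}

\begin{enumerate}
\item[(F1)] (Atiyah--Bott--Shapiro) There are ring maps $MSpin\to KO\to K$. Hence Thom spectra of maps to $BSpin$ have a Thom isomorphism in $K$-theory.
\item[(F2)] $H^*(kO)=\mathcal A/\!/\mathcal A(1)$ and $H^*(\mathrm{tmf})=\mathcal A/\!/\mathcal A(2)$. So $H^*(E)$ is generated over the Steenrod algebra by its only nonzero class in degree $0$. That class is the only unital map $E\to H\mathbb F_2$, and it is injective on $H_*$, with the image listed above.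
\item[(F3)] $\pi_0E=\mathbb Z_{(2)}$, $\pi_*kO\otimes\mathbb Q=\mathbb Q[\alpha_4]$ with $|\alpha_4|=4$, and $\pi_*\mathrm{tmf}\otimes\mathbb Q=\mathbb Q[c_4,c_6]$ with $|c_4|=8$, $|c_6|=12$.
\item[(F4)] (Wood) $kO\wedge C\eta\simeq ku$ as $kO$-modules.
\item[(F5)] (Hopkins--Mahowald, Mathew \cite{Mathew}) There is a finite complex $DA(1)$ with $8$ cells, all of even dimension, one of dimension $0$ and the rest of positive dimension, and an equivalence of $\mathrm{tmf}$-modules $\mathrm{tmf}\wedge DA(1)\simeq\mathrm{tmf}_1(3)$. Here $\mathrm{tmf}_1(3)$ is a commutative $\mathrm{tmf}$-algebra with $\pi_*=\mathbb Z_{(2)}[a_1,a_3]$, $|a_i|=2i$.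
\item[(F6)] (Adams) $K_*(MU)=K_*[b_1,b_2,\dots]$, where $x_{MU}=\sum_{i\ge0}b_ix_K^{i+1}$ and $b_0=1$.
\item[(F7)] (Landweber) Let $T$ be a homotopy commutative, complex oriented ring spectrum. Suppose that for each prime $p$ the sequence $p,v_1,v_2,\dots$ is regular on $T_*$, where $v_i$ is the coefficient of $x^{p^i}$ in the $p$-series. Then $T_*(X)=MU_*(X)\otimes_{MU_*}T_*$. (The quotient rings may be zero from some point on.)
\item[(F8)] (Thom spectra, \cite{ABGHR,ACB}) A map $X\to BGL_1S$ is a local system of invertible $S$-modules on $X$, and its Thom spectrum is its colimit. For an infinite loop map $f\colon X\to BGL_1S$ and an $\mathcal E_\infty$ ring $T$, the space of $\mathcal E_\infty$ maps $Mf\to T$ is the space of null-homotopies, as infinite loop maps, of $X\to BGL_1S\to BGL_1T$.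
\end{enumerate}
Some further facts are needed only for Theorem~\ref{thm:strong}, most of them only for $r=3$. They are quoted in Section~\ref{sec:strong} where they are used.

\section{The $K$-homology of $kO$ and $\mathrm{tmf}$}\label{sec:E}

It is easier to start with the even ring spectra
\[
(W,G)=(C\eta,ku)\ \text{ if }r=2,\qquad (W,G)=(DA(1),\mathrm{tmf}_1(3))\ \text{ if }r=3,
\]
so that $E\wedge W\simeq G$ as $E$-modules. Let $\lambda\colon E\to G$ be the ring map. Write $G_*=\mathbb Z_{(2)}[a_1]$, respectively $\mathbb Z_{(2)}[a_1,a_3]$.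

\subsection{Two formal group laws, and $ku$ by hand}\label{sec:ku}

As $G$ is even, it is complex orientable. We fix a ring map $MU\to G$; for $G=ku$ we take the standard one, with formal group law $x+y+axy$ and $a=a_1$ a generator of $\pi_2ku$. Denote by $b_i\in K_{2i}(G)$ the image of $b_i\in K_{2i}(MU)$. In the cohomology of $\mathbb CP^\infty$ with coefficients in $K\wedge G$ the two orientations satisfy $x_G=f(x_K)$ with $f(x)=\sum_{i\ge0}b_ix^{i+1}$. So $f$ is an isomorphism of formal group laws over $K_*(G)$, and
\begin{equation}\label{eq:twoseries}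
f(2x+vx^2)=[2]_G(f(x)).
\end{equation}
Write $[2]_G(x)=2x+ax^2+\cdots$ with $a\in\pi_2G$. The coefficients of $x^2$ on the two sides of \eqref{eq:twoseries} are $v+4b_1$ and $2b_1+a$. Hence
\begin{equation}\label{eq:a}
a=v+2b_1\quad\text{in }K_2(G).
\end{equation}

Take $G=ku$. Then $[2]_G(x)=2x+ax^2$, and modulo $2$ equation \eqref{eq:twoseries} reads $f(vx^2)=af(x)^2$. Comparing coefficients of $x^{2n+2}$ and using $a\equiv v$ gives $b_nv^{n+1}\equiv v\,b_n^2$. So the classes $\beta_n=b_nv^{-n}\in K_0(ku)$ satisfy
\begin{equation}\label{eq:idempotent}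
\beta_n^2\equiv\beta_n\mod 2\qquad(n\ge1).
\end{equation}
For $n=1$ put $u=av^{-1}$, so $u=1+2\beta_1$. We shall see that $K_0(ku)$ is torsion-free. Then \eqref{eq:idempotent} says that not only $(u-1)/2$ but also $(u-1)(u-3)/8$ is in $K_0(ku)$, as if $u$ were an odd integer. Moreover
\begin{equation}\label{eq:c}
u^2-1=4(\beta_1^2-\beta_1)+8\beta_1\in8K_0(ku).
\end{equation}
In a polynomial ring $\mathbb Z_{(2)}[y]$ the element $(y^2-y)/2$ is missing. This is the whole obstruction for $r=2$. It remains to show that the $\beta_n$ generate $K_0(ku)/2$, to pass to $kO$, and to treat $\mathrm{tmf}_1(3)$.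

\begin{remark}
For $H\mathbb Z$ the formal group law is additive, so \eqref{eq:a} holds with $a=0$. Thus $v=-2b_1$, the number $2$ is invertible in $K_*(H\mathbb Z)$, and $K_0(H\mathbb Z)/2=0$. Also, the composite $A\to BSO\to BO$ is not spin for $r=1$, so (F1) does not apply to $Mj_1$. The argument below says nothing about the case settled by Steinberger.
\end{remark}

\subsection{The result}

\begin{proposition}\label{prop:V}
Let $V=K_0(E)$.
\begin{enumerate}
\item[(i)] $K_1(E)=K_1(G)=0$, the groups $V$ and $K_0(G)$ are torsion-free, and $\lambda_*\colon V\to K_0(G)$ is a split monomorphism of groups. In particular $V/2\to K_0(G)/2$ is an injective ring map, and $V=K_0(G)\cap(V\otimes\mathbb Q)$ inside $K_0(G)\otimes\mathbb Q$.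
\item[(ii)] If $r=2$, then $x^2=x$ for all $x\in V/2$. If $r=3$, then $K_0(G)/2$ is integral over a subring generated over $\mathbb F_2$ by one element.
\item[(iii)] If $r=2$, then $c=a^2v^{-2}$ lies in $V$ and $c\equiv1$ modulo $8V$.
\end{enumerate}
\end{proposition}

\begin{proof}
\emph{$K_*(G)$ is even and torsion-free.} We have $K=\operatorname{colim}_n\Sigma^{-2n}\Sigma^\infty(\mathbb Z\times BU)$, $2$-locally. So $K_q(G)=\operatorname{colim}_n\widetilde G_{q+2n}(\mathbb Z\times BU)$. The space $\mathbb Z\times BU$ has only even cells, and $G_*$ is even and free over $\mathbb Z_{(2)}$. Therefore the Atiyah--Hirzebruch spectral sequence for $\widetilde G_*(\mathbb Z\times BU)$ collapses. These groups vanish in odd degrees, and in even degrees they have filtrations with free quotients, so they are torsion-free. Both properties pass to the colimit.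

\emph{(i).} The cofiber sequence $S^0\to W\to W/S^0\to S^1$ gives a $K$-linear map $K\wedge(W/S^0)\to\Sigma K$. All cells of $W$ are even, so $K\wedge(W/S^0)$ is a finite wedge of even suspensions of $K$, and $\pi_{\mathrm{even}}(\Sigma K)=0$. So this map is null and $K\to K\wedge W$ has a retraction. Smashing with $E$, we see that
\[
K\wedge E\to K\wedge E\wedge W\simeq K\wedge G
\]
has a retraction. The map $E\to E\wedge W\simeq G$ is $E$-linear, so it is determined by the image $\epsilon\in\pi_0G=\mathbb Z_{(2)}$ of $1$ and equals $\epsilon\lambda$. As $W/S^0$ has only cells of dimension at least $2$, this map is an isomorphism on $H_0$. So $\epsilon$ is a unit of $\mathbb Z_{(2)}$. Thus $\lambda_*\colon K_*(E)\to K_*(G)$ is a split monomorphism. All claims in (i) follow, the last one because a complement of $V$ in $K_0(G)$ is torsion-free.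

\emph{Generators of $K_*(G)/2$.} By \eqref{eq:a}, $a=v$ is invertible in $K_*(G)/2$. Hence inverting $a$ changes nothing modulo $2$: with $G'=G[1/a]$,
\[
K_*(G)/2=(K_*(G)/2)[1/a]=K_*(G')/2 .
\]
The point of $G'$ is that (F7) applies to it. Odd primes are invertible in $G'_*$, the number $2$ is not a zero divisor there, and modulo $2$ the coefficient $v_1=a$ is a unit. So, using (F6),
\[
K_*(G')=G'_*(K)=MU_*(K)\otimes_{MU_*}G'_*=K_*[b_1,b_2,\dots]\otimes_{MU_*}G'_* .
\]
This ring is generated by $K_*$, the $b_i$ and $G'_*=G_*[a^{-1}]$. As $a^{-1}=v^{-1}$ modulo $2$, the ring $K_*(G)/2$ is generated by $v^{\pm1}$, the $b_i$ and $G_*$.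

Write $a=n_0a_1$ with $n_0\in\mathbb Z_{(2)}$. If $n_0$ is even, then the unit $v=a$ is $0$ in $K_*(G)/2$; this ring is then zero and (ii) is trivial. So for the proof of (ii) let $n_0$ be a unit (for $ku$, $n_0=1$). Then $a_1v^{-1}=1$ in $K_0(G)/2$. As $v$ is a unit of degree $2$, the ring $K_0(G)/2$ is generated by the elements $\beta_n=b_nv^{-n}$, $n\ge1$, and, for $r=3$, by $z=a_3v^{-3}$.

\emph{(ii).} For $r=2$ the generators $\beta_n$ of $K_0(ku)/2$ are idempotent by \eqref{eq:idempotent}. The ring homomorphism $x\mapsto x^2$ of this $\mathbb F_2$-algebra fixes the generators, so it is the identity. The same holds on the subring $V/2$.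

Let $r=3$. Pulling back the invariant differential along $[2]_G$ multiplies it by $2$. So the derivative of $[2]_G$ vanishes modulo $2$, and
\[
[2]_G(x)\equiv\sum_{k\ge1}q_kx^{2k}\mod 2,\qquad q_1=a,\quad q_k\in\pi_{2(2k-1)}(G)/2 .
\]
Modulo $2$, \eqref{eq:twoseries} becomes
\[
\sum_ib_iv^{i+1}x^{2i+2}=\sum_{k\ge1}q_k\Big(\sum_ib_i^2x^{2i+2}\Big)^k .
\]
In the coefficient of $x^{2n+2}$ the term $k=1$ contributes $ab_n^2$. For $k\ge2$ a product $b_{i_1}^2\cdots b_{i_k}^2$ occurs only if $i_1+\dots+i_k=n+1-k\le n-1$. So
\[
b_nv^{n+1}=ab_n^2+p_n,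
\]
where $p_n$ is a polynomial in the $b_i$ with $i<n$ and the $q_k$ with $k\ge2$. Multiplying by $v^{-2n-1}$ and using $a=v$ we get
\[
\beta_n^2-\beta_n=-p_nv^{-2n-1}.
\]
Here $q_kv^{-(2k-1)}$ is a polynomial in $a_1v^{-1}=1$ and $z$. So the right side is a polynomial in $z$ and the $\beta_i$ with $i<n$. By induction on $n$ every $\beta_n$ is integral over the subring generated by $z$, and hence so is $K_0(G)/2$.

\emph{(iii).} By (i) and \eqref{eq:Krational}, $\lambda$ is injective on rational homotopy, and $\pi_4kO\otimes\mathbb Q$, $\pi_4ku\otimes\mathbb Q$ are both one-dimensional. So $a^2$ is in the image of $\pi_4kO\otimes\mathbb Q$, and $c=u^2$ is in $V\otimes\mathbb Q$. By \eqref{eq:c}, $(c-1)/8\in K_0(ku)$. So $c$ and $(c-1)/8$ lie in $K_0(ku)\cap(V\otimes\mathbb Q)=V$.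
\end{proof}

\section{The $K$-homology of $Mj_r$}\label{sec:R}

We want $K_0(R)$ as a ring, up to torsion. The Thom isomorphism replaces $R$ by $QA_+$; stably, $QA_+$ is the free $\mathcal E_\infty$ ring on $A$; and $K$ cannot tell $A$ from a wedge of $d$ zero-spheres.

\begin{proposition}\label{prop:R}
There is a surjective ring map $K_0(R)\to N:=\mathbb Z_{(2)}[y_1,\dots,y_d]$ with torsion kernel. So $K_0(R)/\mathrm{torsion}\cong N$.
\end{proposition}

\begin{proof}
\emph{Step 1: $K\wedge A\simeq K^{\oplus d}$ as $K$-modules} (here $A$ stands for $\Sigma^\infty A$). The group $\widetilde H^*(A;\mathbb Z_{(2)})$ is $\mathbb Z_{(2)}$ in degree $4$ and $\mathbb Z/2$ in degree $7$ if $r=2$; it is $\mathbb Z_{(2)}$ in degrees $8$ and $12$ and $\mathbb Z/2$ in degree $15$ if $r=3$. In the Atiyah--Hirzebruch spectral sequence for $\widetilde K^*(A)$ the first differential is $d_3=\beta\,Sq^2$, applied after reduction modulo $2$, with $\beta$ the integral Bockstein. On the generator $x$ of degree $4$, respectively $12$, it is nonzero: the mod $2$ reduction of $d_3x$ is $Sq^1Sq^2\bar x\ne0$,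 since the attaching maps $\eta$ and $2$ are detected by $Sq^2$ and $Sq^1$. So the odd class is hit. All that remains is a copy of $\mathbb Z_{(2)}$ for each of the $d$ even classes, and there is no room for further differentials. Thus $\widetilde K^1(A)=0$ and $\widetilde K^0(A)$ is free of rank $d$. Therefore the function spectrum $F(A,K)$ is $K^{\oplus d}$, and as $A$ is finite, $K\wedge A\simeq F_K(F(A,K),K)\simeq K^{\oplus d}$.

\emph{Step 2: $K\wedge R\simeq K\wedge QA_+$ as ring spectra.} As $r\ge2$, the map $QA\to BO$ factors through $BSpin$ by infinite loop maps. So there is a ring map $\omega\colon R\to MSpin\to K$. The Thom diagonal $R\to R\wedge QA_+$ is a ring map, hence so is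
\[
K\wedge R\to K\wedge R\wedge QA_+\xrightarrow{1\wedge\omega\wedge1}K\wedge K\wedge QA_+\to K\wedge QA_+ ,
\]
and by the Thom isomorphism it is an equivalence.

\emph{Step 3: $\Sigma^\infty_+QA$ is free.} Let $\mathbb P$ and $\mathbb P_K$ denote free $\mathcal E_\infty$ algebras over $S$ and over $K$. For an $\mathcal E_\infty$ ring $T$ with units $GL_1T\subset\Omega^\infty T$ we have, naturally in $T$,
\[
\operatorname{Map}_{\mathcal E_\infty}(\Sigma^\infty_+QA,T)\simeq\operatorname{Map}_*(A,GL_1T)\simeq\operatorname{Map}_*(A,\Omega^\infty T)\simeq\operatorname{Map}_{\mathcal E_\infty}(\mathbb P(\Sigma^\infty A),T).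
\]
For the middle equivalence note that $A$ is connected, so based maps to $GL_1T$ land in the component of $1$, and translation carries this component to the component of $0$. By the Yoneda lemma $\Sigma^\infty_+QA\simeq\mathbb P(\Sigma^\infty A)$ as $\mathcal E_\infty$ rings.

\emph{Step 4: conclusion.} By Steps 1--3 there are equivalences of ring spectra
\[
K\wedge R\simeq\mathbb P_K(K\wedge A)\simeq\mathbb P_K(K^{\oplus d})\simeq K\wedge\mathbb P(\Sigma^\infty_+\{1,\dots,d\})\simeq K\wedge\Big(\big(\textstyle\coprod_{n\ge0}B\Sigma_n\big)^d\Big)_+ ,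
\]
because $(\coprod_nB\Sigma_n)^d$ is the free $\mathcal E_\infty$ space on $d$ points. The $\mathcal E_\infty$ map $(\coprod_nB\Sigma_n)^d\to\mathbb N^d$ that records components induces a ring map from $K_0(R)$ to the monoid ring $K_0[\mathbb N^d]=\mathbb Z_{(2)}[y_1,\dots,y_d]$. It is surjective, since $(\coprod_nB\Sigma_n)^d\to\mathbb N^d$ has a section of spaces. It is a rational isomorphism, since each $B\Sigma_n$ is rationally acyclic. So its kernel is torsion.
\end{proof}

The Thom isomorphism in rational homology gives $\pi_*(R)\otimes\mathbb Q\cong H_*(QA;\mathbb Q)=\operatorname{Sym}\widetilde H_*(A;\mathbb Q)$, a polynomial ring on a generator of degree $4$ if $r=2$, and on generators of degrees $8$ and $12$ if $r=3$. Comparing with (F3),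
\begin{equation}\label{eq:rational}
\dim\pi_n(R)\otimes\mathbb Q=\dim\pi_n(E)\otimes\mathbb Q<\infty\quad\text{for all }n .
\end{equation}
Also, $H_*(R;\mathbb Z_{(2)})\cong H_*(QA;\mathbb Z_{(2)})$ is finitely generated in each degree. So $R$ is connective of finite type, and $\pi_0R=H_0(R;\mathbb Z_{(2)})=\mathbb Z_{(2)}$.

\section{From a unital map to a ring map}\label{sec:orientation}

Now suppose a unital map $s\colon E\to R$ is given. Let $C$ be the Thom spectrum of $A\to BO$ and $i\colon C\to R$ the unital map induced by $A\to QA$. An $\mathcal E_\infty$ map $R\to E$ amounts to an $E$-orientation of $C$, that is, to a suitable map $C\to E$. The lemma finds one by showing that $s$ identifies $C$ with the $m$-skeleton of $E$.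

\begin{lemma}\label{lem:j}
If $s\colon E\to R$ is unital, then there is an $\mathcal E_\infty$ map $j\colon R\to E$ such that $js$ is an equivalence.
\end{lemma}

\begin{proof}
\emph{Homology in degrees $\le m$.} Let $h\colon R\to H\mathbb F_2$ be the given $\mathcal E_\infty$ map. Then $hs$ is unital, so it is injective on $H_*$ by (F2). Hence $s_*\colon H_*(E)\to H_*(R)$ is injective. Let $I=(i_1,\dots,i_k)$ be admissible and nonempty with $\operatorname{exc}(I)>e$; all its entries are then positive. As $i_1>i_2+\dots+i_k+e$, the degree of $Q^Ix_e$ is greater than $2(i_2+\dots+i_k+e)\ge2e\ge2^{r+1}>m$. Products of two generators in \eqref{eq:homology} also have degree at least $2^{r+1}$. So in degrees $\le m$, $H_*(R)$ has dimension $1$ in degrees $0,4,6,7$, respectively $0,8,12,14,15$, and is zero otherwise. The list in Section~\ref{sec:intro} gives the same for $H_*(E)$. Hence $s_*$ is an isomorphism in degrees $\le m$.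

\emph{$R/C$ is $m$-connected.} The map $H_*(A)\to H_*(QA)$ is injective, because $\Sigma^\infty A$ is a retract of $\Sigma^\infty QA$. By the Thom isomorphism $i_*$ is injective, and by the dimension count it is an isomorphism in degrees $\le m$; also $H_*(C)=0$ above degree $m$. So $H_n(R/C)=0$ for $n\le m$. The spectrum $R/C$ is bounded below and its homotopy groups are finitely generated over $\mathbb Z_{(2)}$. If $\pi_k$ is its lowest nonzero homotopy group, then $H_k(R/C)=\pi_k/2\ne0$. So $k>m$.

\emph{$C$ is the $m$-skeleton of $E$.} As $E$ is connective, $2$-local and of finite type, it has a minimal $2$-local cell structure, with exactly $\dim H_n(E)$ cells in each dimension $n$. Its mod $2$ cellular chain complex has zero differential. So $H_n(E^{[m]})$ is $H_n(E)$ for $n\le m$ and $0$ for $n>m$. We may take the $0$-skeleton to be $S$, included by the unit, since the unit generates $\pi_0E$. As $[E^{[m]},R/C]=0$, the restriction of $s$ lifts: there is $t\colon E^{[m]}\to C$ with $it=s|_{E^{[m]}}$. In degrees $\le m$ the maps $i$, $s$ and $E^{[m]}\to E$ are isomorphisms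 on $H_*$, and above $m$ the homology of $E^{[m]}$ and of $C$ vanishes. So $t$ is an isomorphism on $H_*$ between bounded below $2$-local spectra of finite type, hence an equivalence. As $\pi_0C\cong\pi_0R$ and $it$ is unital, $t$ is unital. Therefore
\[
\varphi\colon C\xrightarrow{\;t^{-1}\;}E^{[m]}\to E
\]
is unital.

\emph{$\varphi$ is an orientation.} Let $L$ be the local system of $E$-modules of rank one on $A$ given by $A\to BGL_1S\to BGL_1E$. Its colimit is $E\wedge C$. So the $E$-linear map $E\wedge C\to E$ adjoint to $\varphi$ is a map from $L$ to the constant local system $E$. At the base point it is the $E$-linear map $E\to E$ adjoint to the restriction of $\varphi$ to the bottom cell. As $\varphi$ is unital, this is the identity. Since $A$ is connected, the map is an equivalence at every point. So $L$ is equivalent to a constant local system, which means that $A\to BGL_1E$ is null-homotopic. It is then also null-homotopic as a based map, because $BGL_1E$ is a connected H-space.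

\emph{The map $j$.} Infinite loop maps $QA\to BGL_1E$ correspond to based maps $A\to BGL_1E$. So $QA\to BGL_1S\to BGL_1E$ is null as an infinite loop map, and (F8) gives an $\mathcal E_\infty$ map $j\colon R\to E$. (This is where we use that $E$ is an $\mathcal E_\infty$ ring and that the space under $R$ is free on $A$.)

\emph{$js$ is an equivalence.} Let $\chi\colon E\to H\mathbb F_2$ be the unital map. Then $\chi js$ is unital, so $\chi js=\chi$ by (F2). As $\chi_*$ is injective, $(js)_*$ is the identity of $H_*(E)$. Since $E$ is bounded below, $2$-local and of finite type, $js$ is an equivalence.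
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}

Suppose that $s\colon E\to R$ is unital. Take $j$ from Lemma~\ref{lem:j} and put $s'=s(js)^{-1}$, so that $js'=1$. Then $j_*\colon\pi_*R\otimes\mathbb Q\to\pi_*E\otimes\mathbb Q$ is onto. By \eqref{eq:rational} it is an isomorphism. By \eqref{eq:Krational} the ring map
\[
j_*\colon K_0(R)\to K_0(E)=V
\]
is a rational isomorphism, so its kernel is torsion. It is onto, as $j_*s'_*=1$. As $V$ is torsion-free, $j_*$ induces a ring isomorphism $K_0(R)/\mathrm{torsion}\cong V$. With Proposition~\ref{prop:R},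
\[
V/2\cong\mathbb F_2[y_1,\dots,y_d].
\]

\emph{The case $r=2$.} By Proposition~\ref{prop:V}(ii) every $x\in V/2$ satisfies $x^2=x$. But $y_1^2\ne y_1$ in $\mathbb F_2[y_1]$.

\emph{The case $r=3$.} By Proposition~\ref{prop:V}, $B=\mathbb F_2[y_1,y_2]\cong V/2$ is a subring of the commutative ring $K_0(G)/2$, which is integral over a subring $Z$ generated by one element. Put $B_0=Z[y_1,y_2]\subset K_0(G)/2$. This is a finite $Z$-algebra containing $B$. Inverting the nonzero elements of $B$ in $B_0$ gives a ring containing the field of fractions of $B$, so a nonzero ring. Hence there is a prime ideal $\mathfrak p$ of $B_0$ with $\mathfrak p\cap B=0$. The domain $B_0/\mathfrak p$ contains $\mathbb F_2[y_1,y_2]$, so its transcendence degree over $\mathbb F_2$ is at least $2$. But it is finite over the image of $Z$, which is generated by one element, so its transcendence degree is at most $1$. This is a contradiction.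

So there is no unital map $E\to R$. As explained before Theorem~\ref{thm:main}, it follows that $R$ is not a wedge of suspensions of $E$-modules. \qed

\section{Arbitrary maps: proof of Theorem~\ref{thm:strong}}\label{sec:strong}

A map $\Sigma^ME\to R$ induces only an additive map $\tau\colon V\to N$. But $\tau$ respects the Adams operations up to a scalar. Here is what this can give, in a model case.

\begin{example}\label{ex:toy}
Let $g$ act on the ring $\mathcal C$ of continuous functions $\mathbb Z_2\to\mathbb Z_2$ and on the ring $\mathbb Z_2\langle t\rangle$ of power series with coefficients tending to $0$ by $F(t)\mapsto F(t+1)$. Let $\tau\colon\mathcal C\to\mathbb Z_2\langle t\rangle$ be a continuous $\mathbb Z_2$-linear map commuting with $g$. Then all values of $\tau$ are constant power series. Indeed, if $f$ is locally constant, then $g^{2^i}f=f$ for some $i$. So $F=\tau(f)$ satisfies $F(t+2^j)=F(t)$ for $j\ge i$, and $F'(t)=\lim_j2^{-j}(F(t+2^j)-F(t))=0$. So $F$ is constant. Locally constant functions are dense in $\mathcal C$, because a continuous function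 to $\mathbb Z/2^n$ is locally constant, and the constants are closed in $\mathbb Z_2\langle t\rangle$.
\end{example}

We shall follow this pattern: in the completion $\widehat V$ the elements fixed by some $g^{2^i}$, where $g=\psi^3$, are dense (Proposition~\ref{prop:dense}), while on the completion $\widehat N$ the infinitesimal generator of the Adams operations is, up to sign, a continuous derivation $\mathcal D$ (Lemma~\ref{lem:derivation}). It follows that $\mathcal D$ is a scalar on the image of $\tau$. But $\mathcal D$ also multiplies each homogeneous element by its weight. So $\tau$ is zero on all weights but one, and a limit argument removes that one.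

\subsection{Adams operations and weights}

For odd $k$ there is the ring map $\psi^k\colon K\to K$ with $\psi^kv=kv$, and $\psi^k\psi^l=\psi^{kl}$. It acts on $K_0(X)$, by ring maps if $X$ is a ring spectrum. By \eqref{eq:Krational},
\[
K_0(X)\otimes\mathbb Q=\bigoplus_wv^{-w}\,\pi_{2w}(X)\otimes\mathbb Q .
\]
Elements of the $w$-th summand are called homogeneous of \emph{weight} $w$; $\psi^k$ multiplies them by $k^{-w}$. We let $g=\psi^3$. It acts on $V$, on $N=K_0(R)/\mathrm{torsion}$, and on the completions
\[
\widehat V=\lim_nV/2^n,\qquad\widehat N=\lim_nN/2^n=\mathbb Z_2\langle y_1,\dots,y_d\rangle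
\]
(power series with coefficients tending to $0$). As $V$ and $N$ are torsion-free, so are $\widehat V$ and $\widehat N$, and $\widehat V/2=V/2$.

\subsection{Elements of $\widehat V$ with a finite orbit are dense}

In Example~\ref{ex:toy} the coordinate $t\in\mathcal C$ satisfies $gt=t+1$, and its binary digits generate the locally constant functions modulo $2$. We look for the analogue of the coordinate, then for that of its digits.

\begin{lemma}\label{lem:b}
\begin{enumerate}
\item[(a)] There is $c\in V$, homogeneous of weight $w_0=2$ if $r=2$ and $w_0=4$ if $r=3$, such that $c=1+2^ey$ with $y\in V$ and $e=v_2(3^{w_0}-1)$. (So $e=3$, respectively $e=4$.)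
\item[(b)] There is $b\in\widehat V$ with $gb=b+1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $r=2$ this is Proposition~\ref{prop:V}(iii); $c=a^2v^{-2}$ has weight $2$.

Let $r=3$. We use that $\pi_7\mathrm{tmf}=0$. So $\sigma\in\pi_7(S)$ maps to $0$ in $\pi_7\mathrm{tmf}$, and the unit of $\mathrm{tmf}$ extends to a unital map $S^0\cup_\sigma e^8\to\mathrm{tmf}$. The group $K_0(S^0\cup_\sigma e^8)$ has a basis $1,\iota$ with $\iota$ lifting the generator of $K_0(S^8)$. The part of $K_0(S^0\cup_\sigma e^8)\otimes\mathbb Q$ of weight $4$ is spanned by $\iota+\epsilon$ for some $\epsilon\in\mathbb Q$, whose class modulo $\mathbb Z_{(2)}$ does not depend on the choice of $\iota$. Up to sign this class is the $e$-invariant of $\sigma$. By a theorem of Adams it has exact order $16$ ($2$-locally), so $\epsilon=\mu/16$ with $\mu\in\mathbb Z_{(2)}^\times$. Let $c$ be the image in $V$ of $\epsilon^{-1}(\iota+\epsilon)=1+16\mu^{-1}\iota$. As $v_2(3^4-1)=4$, it has the required form.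

(b) Since $v_2(n)\le n-1$ and $e\ge2$, the series
\[
b_0=2^{-e}\log(1+2^ey)=\sum_{n\ge1}(-1)^{n-1}\frac{2^{e(n-1)}}n\,y^n
\]
converges in $\widehat V$. From $gc=3^{-w_0}c$ we get $gb_0=b_0-2^{-e}\log(3^{w_0})$. As $3^{w_0}-1$ has valuation $e\ge2$, $\rho=2^{-e}\log(3^{w_0})$ is a unit of $\mathbb Z_2$. Put $b=-\rho^{-1}b_0$.
\end{proof}

The exponent $e$ in (a) matters: if $c-1$ were divisible only by $2^{e-1}$, the logarithm would only give $b$ with $gb=b+2$.

To extract digits from $b$ we need a Frobenius lift.

\begin{lemma}\label{lem:frob}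
There is a ring endomorphism $\Phi$ of $\widehat V$ that commutes with $g$ and satisfies $\Phi(x)\equiv x^2$ modulo $2$.
\end{lemma}

\begin{proof}
For $r=2$, take $\Phi=\mathrm{id}$, by Proposition~\ref{prop:V}(ii). Let $r=3$. The $K(1)$-localization of $K\wedge\mathrm{tmf}$ is its $2$-completion, since $K\wedge\mathrm{tmf}$ is a $K$-module. As $K_1(\mathrm{tmf})=0$ and $V$ is torsion-free, $\pi_0$ of this completion is $\widehat V$. On $\pi_0$ of $K(1)$-local $\mathcal E_\infty$ rings there is a ring homomorphism $\Phi$, natural for $\mathcal E_\infty$ maps, of the form $\Phi(x)=x^2+2\theta(x)$ (McClure; Hopkins \cite{Hopkins}). It commutes with $g$, because the Adams operations on the completion $K^\wedge_2$ are $\mathcal E_\infty$ maps (Goerss--Hopkins), so that $g$ is induced by an $\mathcal E_\infty$ map.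
\end{proof}

\emph{Witt vectors.} For a commutative ring $T$ let $W(T)$ be the ring of $2$-typical Witt vectors $(t_0,t_1,\dots)$, $t_n\in T$. It is functorial in $T$, and the ghost components $\sum_{i\le n}2^it_i^{2^{n-i}}$ are ring maps $W(T)\to T$, jointly injective if $T$ is $2$-torsion-free. If $T$ is $2$-torsion-free and $\Phi$ is a ring endomorphism with $\Phi(x)\equiv x^2$ modulo $2$, there is a unique ring map $T\to W(T)$ with ghost components $x,\Phi x,\Phi^2x,\dots$ (Dieudonn\'e--Dwork). The Verschiebung $\mathrm{Ver}(t_0,t_1,\dots)=(0,t_0,t_1,\dots)$ is additive, and $2^i=\mathrm{Ver}^i(1)$ if $T$ is an $\mathbb F_2$-algebra. So in that case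
\[
(t_0,t_1,\dots)+2^i=(t_0,\dots,t_{i-1},0,\dots)+\mathrm{Ver}^i\big((t_i,t_{i+1},\dots)+1\big)
\]
has $t_i+1$ in position $i$.

\begin{lemma}\label{lem:digits}
For each $i\ge0$ there is $t_i\in V/2$ with $g^{2^i}t_i=t_i+1$.
\end{lemma}

\begin{proof}
Let $\Lambda\colon\widehat V\to W(\widehat V)\to W(V/2)$ be the Dieudonn\'e--Dwork map for $\Phi$ followed by reduction. As $g$ commutes with $\Phi$, uniqueness shows that $\Lambda$ commutes with $g$. Write $\Lambda(b)=(t_0,t_1,\dots)$. From $g^{2^i}b=b+2^i$ we get
\[
(g^{2^i}t_0,g^{2^i}t_1,\dots)=(t_0,t_1,\dots)+2^i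
\]
in $W(V/2)$. Compare position $i$.
\end{proof}

For instance, $t_0$ is $b$ modulo $2$ and $t_1$ is $(\Phi(b)-b^2)/2$ modulo $2$. If $r=2$, so $\Phi=\mathrm{id}$, then $t_1=(b-b^2)/2$, and replacing $b$ by $b+2$ adds $-1-2b\equiv1$, as it should.

\begin{proposition}\label{prop:dense}
The union over $i\ge0$ of the subgroups $\{f\in\widehat V:g^{2^i}f=f\}$ is dense in $\widehat V$.
\end{proposition}

\begin{proof}
\emph{Every element of $V/2$ is fixed by $g^{2^l}$ for all large $l$.} Let $x\in V$ and write $x=\sum_wx_w$, a finite sum with $x_w\in V\otimes\mathbb Q$ of weight $w$. There is $q$ with $x_w\in2^{-q}V$ for all $w$. As $3^{2^l}\to1$ in $\mathbb Z_2$, for $l$ large all numbers $3^{-w2^l}-1$ that occur are divisible by $2^{q+1}$. Then $g^{2^l}x-x=\sum_w(3^{-w2^l}-1)x_w\in2V$.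

\emph{For $\gamma=g^{2^i}$, the map $\gamma-1$ is surjective on $V/2$ and on $\widehat V$.} Let $x\in V/2$ and choose $l\ge i$ such that $\gamma'=g^{2^l}$ fixes $x$. By Lemma~\ref{lem:digits},
\[
(\gamma'-1)(t_lx)=(t_l+1)x-t_lx=x .
\]
As $\gamma'-1=\gamma^{2^{l-i}}-1$ is a multiple of $\gamma-1$ in $\mathbb Z[\gamma]$, $x$ is in the image of $\gamma-1$. For $z\in\widehat V$ we find successively $z=(\gamma-1)z_0+2z^{(1)}$, $z^{(1)}=(\gamma-1)z_1+2z^{(2)}$, and so on. So $z=(\gamma-1)\sum_n2^nz_n$.

\emph{Density.} Let $x\in\widehat V$. By the first part there is $\gamma=g^{2^i}$ with $(\gamma-1)x=2z$, and by the second part $z=(\gamma-1)z'$. As $\widehat V$ is a group on which $\gamma$ acts additively, $f_0=x-2z'$ is fixed by $\gamma$. Now treat $z'$ in the same way and iterate: $x=f_0+2f_1+4f_2+\cdots$, where each $f_n$ is fixed by some $g^{2^{i_n}}$. The partial sum up to $2^nf_n$ is fixed by $g^{2^i}$ with $i=\max(i_0,\dots,i_n)$.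
\end{proof}

\subsection{Differentiating the Adams operations on $\widehat N$}

Let $\mathcal D$ be the operator on $N\otimes\mathbb Q=K_0(R)\otimes\mathbb Q=\mathbb Q[y_1,\dots,y_d]$ that multiplies elements of weight $w$ by $w$. Weights add under multiplication, so $\mathcal D$ is a derivation. As there are finitely many variables, $\mathcal D=\sum_i\mathcal D(y_i)\,\partial/\partial y_i$ extends to a continuous derivation of $\widehat N[1/2]=\mathbb Q_2\langle y_1,\dots,y_d\rangle$. Continuity and limits refer to the Gauss norm $\|\cdot\|$, the maximum of the $2$-adic absolute values of the coefficients.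

\begin{lemma}\label{lem:derivation}
Let $F\in\widehat N$. For $k=3^{2^j}$ and $j\to\infty$ we have $(\psi^kF-F)/(k-1)\to-\mathcal DF$.
\end{lemma}

\begin{proof}
Put $\varepsilon=k-1$, so $\varepsilon\to0$ $2$-adically. Each $y_i$ is a finite sum of homogeneous elements $y_{i,w}\in\mathbb Q[y_1,\dots,y_d]$. Hence $\psi^ky_i=y_i+\delta_i$ with
\[
\delta_i=\sum_w\big((1+\varepsilon)^{-w}-1\big)y_{i,w}.
\]
Binomial coefficients are integers, so $(1+\varepsilon)^{-w}-1$ is $-w\varepsilon$ plus an element of $\varepsilon^2\mathbb Z_2$. With $\kappa=\max_{i,w}\|y_{i,w}\|$ we obtain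
\[
\|\delta_i\|\le\kappa|\varepsilon|,\qquad\|\delta_i+\varepsilon\mathcal D(y_i)\|\le\kappa|\varepsilon|^2 .
\]
Let $\kappa|\varepsilon|<1$. As $\psi^k$ is a continuous ring map, $\psi^kF=F(y+\delta)=\sum_I\delta^I\partial^{[I]}F$, where $I$ runs through multi-indices and $\partial^{[I]}$ are the divided derivatives, and $\|\partial^{[I]}F\|\le\|F\|$. The terms with $|I|\ge2$ have norm at most $\kappa^2|\varepsilon|^2\|F\|$. So $\psi^kF-F$ differs from $\sum_i\delta_i\,\partial F/\partial y_i$, and hence from $-\varepsilon\mathcal DF$, by a series of norm at most a constant times $|\varepsilon|^2$. Divide by $\varepsilon$.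
\end{proof}

\subsection{Conclusion}

Let $s\colon\Sigma^ME\to R$ be a map. The rational homotopy of $E$ and of $R$ is concentrated in even degrees, so we may assume that $M$ is even. Let $\tau$ be the composite
\[
V=K_0(E)\cong K_M(\Sigma^ME)\xrightarrow{s_*}K_M(R)\xrightarrow{v^{-M/2}}K_0(R)\to N .
\]
It raises weights by $M/2$, and $\psi^k\tau(x)=k^{-M/2}\tau(\psi^kx)$. Extend it continuously to a $\mathbb Z_2$-linear map $\tau\colon\widehat V\to\widehat N$.

Let $f\in\widehat V$ be fixed by $g^{2^i}$ and $F=\tau(f)$. For $k=3^{2^j}$ with $j\ge i$ we have $\psi^kf=g^{2^j}f=f$, so $\psi^kF-F=(k^{-M/2}-1)F$. Divide by $k-1$ and let $j\to\infty$. The left side tends to $-\mathcal DF$ by Lemma~\ref{lem:derivation}, the right side to $-\frac M2F$. So $\mathcal D\tau(f)=\frac M2\tau(f)$. By Proposition~\ref{prop:dense} and continuity,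
\[
\mathcal D\tau(f)=\tfrac M2\,\tau(f)\quad\text{for all }f\in\widehat V .
\]
Now let $f\in V$ be homogeneous of weight $w$. Then $\tau(f)$ has weight $w+\frac M2$, so $\mathcal D\tau(f)=(w+\frac M2)\tau(f)$. We get $w\,\tau(f)=0$, that is,
\[
\tau(f)=0\quad\text{if }w\ne0 .
\]

Weight $0$ remains. Take $c$ from Lemma~\ref{lem:b}. As $c\equiv1$ modulo $2$, $c^{2^i}\to1$ in $\widehat V$. The element $c^{2^i}\in V$ is homogeneous of weight $2^iw_0\ne0$. So $\tau(1)=\lim_i\tau(c^{2^i})=0$. The weight $0$ part of $V\otimes\mathbb Q$ is $\pi_0(E)\otimes\mathbb Q=\mathbb Q\cdot1$. Therefore $\tau\otimes\mathbb Q=0$. Since $N\otimes\mathbb Q=K_0(R)\otimes\mathbb Q$, formula \eqref{eq:Krational} shows that $s$ is zero on $\pi_*\otimes\mathbb Q$.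

It remains to prove the consequences. Let $X$ be an $E$-module, $p\colon X\to R$ a map and $x\in\pi_n(X)$. The composite
\[
\Sigma^nE\xrightarrow{1\wedge x}E\wedge X\to X\xrightarrow{\,p\,}R
\]
sends $1$ to $p_*(x)$, so $p_*(x)$ is torsion. This is (a). If a multiple $n\cdot1\in\pi_0(R)=\mathbb Z_{(2)}$ extends over $E$, then it is torsion by what we have shown, so $n\cdot 1=0$. This is (b). If $X$ is a wedge summand of $R$, apply (a) to its inclusion, which is injective on $\pi_*$. So $\pi_*(X)$ is torsion, which is (c). \qed

\begin{thebibliography}{9}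
\bibitem{source} \emph{$\mathcal E_\infty$ ring spectra and Hopf invariant one elements}, \texttt{http://www.maths.gla.ac.uk/\~{}ajb/dvi-ps/Aberdeen-2015.pdf}.
\bibitem{ABGHR} Ando, Blumberg, Gepner, Hopkins and Rezk, J. Topol. \textbf{7} (2014).
\bibitem{ACB} Antol\'in-Camarena and Barthel, J. Topol. \textbf{12} (2019).
\bibitem{Hopkins} Hopkins, \emph{$K(1)$-local $E_\infty$-ring spectra}.
\bibitem{Mathew} Mathew, \emph{The homology of tmf}, HHA \textbf{18} (2016).
\end{thebibliography}

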